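# Sequential routing with affine costs: a price of anarchy of $n/4$

## 1. A chain of parallel arcs with a threat stage in front

Fix an integer $n\ge 4$ (the number of players), an integer $r\ge 1$ with $m:=n-r\ge 1$, a rational $\tau\in(0,1]$, and an integer $S\ge1$. Take vertices $s=u_0,u_1,\dots,u_{S+1}=t$ in a row, and connect consecutive vertices by parallel arcs.

* From $u_0$ to $u_1$, the threat stage: $m$ threat arcs, each with cost $\tau y$ when $y$ players use it, and one constant arc, with cost $2\tau$ whatever its load.
* From $u_\sigma$ to $u_{\sigma+1}$, for $\sigma=1,\dots,S$, the segment $\sigma$: $n+1$ arcs numbered $0,1,\dots,n$, each with cost $y/S$ when $y$ players use it.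

All $n$ players travel from $s$ to $t$, so a path is a choice of one arc in the threat stage and one arc in each segment. A player pays the sum of the costs of his arcs. Call the part paid in the segments his main cost.

A player who is alone on his arc in every segment has main cost $S\cdot\frac1S=1$, and nobody can have less. In the threat stage everybody pays at least $\tau$. If all players take the constant arc and player $i$ takes arc $i$ in every segment, the total cost is $n(1+2\tau)$. So this network is easy to share well.

Its purpose is to be shared badly. The players will choose their paths one after another, each seeing the earlier choices, and each anticipating optimal behavior of those who come later. We shall choose $\tau$, $r$, $S$ and describe an equilibrium of this sequential game in which, in every segment, about $n/2$ of the players sit together on arc $0$, although unused arcs lie next to it. The crowd on arc $0$ has total cost about $S\cdot\frac n2\cdot\frac{n/2}{S}=\frac{n^2}4$, against an optimum of about $n$. The ratio is about $n/4$. In the second half of the lecture we prove that no network does essentially worse.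

## 2. Routing games played in sequence

**Definition (the game).** A symmetric atomic network routing game with affine costs consists of a finite directed graph $G=(V,A)$, an origin $s$ and a destination $t\ne s$ joined by at least one $s$-$t$ path, and $n$ players. Each player's action set is the finite set of $s$-$t$ paths. Arc $e$ has cost function $c_e(y)=a_ey+b_e$ with $a_e,b_e\ge0$. In a profile $P=(P_1,\dots,P_n)$ let $x_e(P)$ be the number of players using $e$. Player $i$ pays $\sum_{e\in P_i}c_e(x_e(P))$, and the social cost $C(P)$ is the sum of all payments. We write $\mathrm{OPT}=\min_PC(P)$ and consider only games with $\mathrm{OPT}>0$.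

**Definition (subgame perfect equilibrium).** In the sequential version the players move in the order $1,2,\dots,n$, and each sees all earlier actions. A history before player $i$ is any sequence of actions of players $1,\dots,i-1$, whether or not it is reasonable. A strategy of player $i$ assigns an action to every such history. A strategy profile is a subgame perfect equilibrium (SPE) if, for every $i$ and every history before $i$, the prescribed action minimizes $i$'s cost given that the later players follow their strategies. Ties may be broken arbitrarily. By backward induction at least one SPE exists.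

Since each player moves only once, checking that a profile is an SPE means checking one decision at each history: one player deviates, and everybody after him follows the prescription.

**Example (ties matter).** Two players and two parallel arcs, one with cost $y$ and one with constant cost $2$. If player 1 takes the first arc, then player 2 pays $2$ on either arc. Suppose he breaks the tie by joining player 1. Then player 1 pays $2$ on the first arc, and he would pay $2$ on the constant arc as well, so taking the first arc is optimal for him. (After player 1 takes the constant arc, let player 2 take the first arc at cost $1$.) This is an SPE with social cost $4$. If player 2 breaks the tie the other way, the outcome costs $1+2=3$, which is the optimum. So player 2 can hurt player 1 at no cost to himself. The threat stage is built on this small fact.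

**Definition (sequential price of anarchy).** For one game, the sequential price of anarchy is the largest social cost of an outcome of an SPE divided by $\mathrm{OPT}$. $SPoA(n)$ is the supremum of this ratio over all such games with $n$ players.

In the example the ratio is $4/3$, since no outcome costs more than $4$. For one player, $SPoA(1)=1$: his cost is the social cost. Trivially $SPoA(n)\le n$, and we shall see the short proof in Section 9. It is known that $SPoA(n)$ is not bounded by a constant: there is a construction with $n=6x^2$ players, for suitable integers $x$ and infinitely many $n$, whose sequential price of anarchy is at least $\sqrt n/(8\sqrt6)$. The paper "The Inefficiency of Nash and Subgame Perfect Equilibria for Network Routing" (http://repository.essex.ac.uk/23672/1/sequentiality-journal-final.pdf) poses the problem: "If instances can be constructed where the sequential price of anarchy is asymptotically worse than $\sqrt{n}$, remains open." Precisely: is $\limsup_{n\to\infty}SPoA(n)/\sqrt n=\infty$? The answer is yes.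

**Theorem 1.** For every $n\ge4$ there is a symmetric atomic network routing game with affine costs and $n$ players whose sequential price of anarchy is at least $\frac n4-O(n^{2/3})$. Hence $SPoA(n)\ge\frac n4-O(n^{2/3})$ for all $n$, so $SPoA(n)/\sqrt n\to\infty$, and $SPoA(n)=O(\sqrt n)$ fails.

**Theorem 2.** $SPoA(n)\le\frac n4+O(\sqrt n\,\log n)$.

**Corollary.** $\displaystyle\lim_{n\to\infty}\frac{SPoA(n)}n=\frac14$.

The $O$-constants are absolute. In Theorem 2, at $n=1$, where $\log n=0$ and $SPoA(1)=1$, read $\log(n+1)$ for $\log n$. Our networks use parallel arcs. If one wants a simple digraph, replace each arc by two arcs in series, the second with $a=b=0$; paths and costs correspond one to one. Throughout, $z^+=\max(z,0)$ and $H_k=\sum_{i=1}^k\frac1i$, with $H_0=0$.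

## 3. Without the threat stage the ratio is one

Forget the threat stage and keep only the $S$ segments. A sensible first plan is this: tell the players to crowd onto arc $0$, and punish anybody who refuses by letting the later players crowd onto the refuser's arcs. Here is exactly where the plan breaks.

Claim: in every SPE of the chain of segments alone, at every history, every player chooses an unused arc in every segment. We go backward from player $n$. There are $n+1$ arcs per segment and at most $n-1$ predecessors, so unused arcs exist. Player $n$ pays exactly $1$ if he uses unused arcs everywhere and more than $1$ otherwise. Now suppose all players after $j$ always choose arcs unused at their time of moving. If $j$ chooses unused arcs everywhere, nobody joins him and he pays $1$; if he chooses a used arc somewhere, he pays more than $1$. So he must choose unused arcs. The outcome is optimal, and the ratio is $1$.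

The plan fails at the last player. Punishing costs the punisher something, and player $n$ has nobody behind him who could make him do it. Once player $n$ never punishes, player $n-1$ has no reason to, and the whole scheme unravels.

## 4. One free punishment, and how much crowding it pays for

The threat stage repairs the last player. Suppose all threat arcs are nonempty when player $n$ moves. Joining a threat arc of load exactly $1$ costs him $2\tau$; the constant arc costs him $2\tau$; nothing is cheaper. So he may, at no cost to himself, join the arc of any one player of his choice who is alone on a threat arc, and thereby raise that player's cost from $\tau$ to $2\tau$. This is the tie of the example in Section 2.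

How much crowding can a fine of $\tau$ enforce? Suppose that in every segment a crowd of $w$ players must form on arc $0$, and that $k$ players take turns: each of them is in the crowd in a fraction $f$ of the segments. For $k$ players to supply $w$ crowd members per segment we need $kf=w$. Being in a crowd where one's arc ends up with load at most $w+1$ instead of $1$ costs at most $w/S$ extra per segment, hence at most $fw$ in total. A player accepts this to avoid the fine if $fw\le\tau$. With $f=w/k$ this says $w^2\le\tau k$, so $w$ can be about $\sqrt{\tau k}$.

**Example (five players).** Take $n=5$, $r=1$, $m=4$, $\tau=1$, $S=2$, $w=2$, $f=\frac12$. In the equilibrium play, players $1,\dots,4$ take one threat arc each and player 5 the constant arc. Players 2 and 4 take arc $0$ in segment 1, players 1 and 3 take arc $0$ in segment 2, and everybody else is alone on an arc. Each of players $1,\dots,4$ pays $1+\frac22+\frac12=\frac52$, and player 5 pays $2+1=3$, so the total is $13$. The optimum is $11$: the main costs are at least $5$, everybody pays at least $1$ in the threat stage, and at most four players can be alone on a threat arc, so somebody pays at least $2$ there; the bound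 $5+6$ is attained. If one of players $1,\dots,4$ deviates to a threat arc that was empty, player 5 will fine him and he pays at least $2+1=3>\frac52$. If he deviates to the constant arc or to a nonempty threat arc, he again pays at least $2+1$. So the deviation does not pay. (That the play extends to an SPE is a case of the general proof in Sections 6 and 7.)

So the ratio is already above $1$. But the fine alone gives no growth: a crowd $W\approx\sqrt{\tau n}$ in every segment has total cost $W^2\approx\tau n$, which is of the same order as the optimum. This is the second place where one gets stuck.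

The way past it is that the punishments themselves can be enforced by punishments. Suppose a player who refuses to do his duty becomes the new target: his successors crowd onto his arcs. A successor who refuses to take part becomes the target in turn. Then the loss threatening a refuser with $\kappa$ remaining successors is not $\tau$ but $\tau+w(\kappa)$, where $w(\kappa)$ is the crowd that those successors can be made to form. The free fine of player $n$ is needed only to start this amplification.

One obstacle remains. Player $n$'s threat works only if all threat arcs are full when he moves. A deviator can sabotage it by not opening a new threat arc: then one threat arc too few is filled, and player $n$ will take the empty one. This is what the $r-1$ players $m+1,\dots,n-1$ are for: they fill empty threat arcs, so up to $r-1$ acts of sabotage can be absorbed. Each such act lowers a counter, the level, by one. At level $0$ there is no threat left. This leads to a recursion over levels.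

## 5. The punishment recursion

**Definition.** Put $w_0(k)=0$ for all $k\ge0$. For $\ell\ge1$ let $w_\ell(k)$ be the largest integer $w\ge0$ for which there are $f_0,\dots,f_{k-1}\in[0,1]$ with
$$\sum_{\kappa<k}f_\kappa=w,\qquad f_\kappa\,w\le\tau+w_{\ell-1}(\kappa)\quad(0\le\kappa<k).\tag{1}$$

Read $w_\ell(k)$ as the crowd that $k$ consecutive players can be made to form at level $\ell$. The index $\kappa$ is the number of active players still to come after the one in question, and $f_\kappa$ is the fraction of segments in which he does duty. The second condition says that duty costs at most what refusing costs, if refusing lowers the level by one. The definition makes sense: $w=0$ is feasible (with $f=0$), and $w\le k$ always, since each $f_\kappa\le1$.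

**A test by hand.** For $w\ge1$ put $c_\kappa=\min\big(1,\frac{\tau+w_{\ell-1}(\kappa)}w\big)$. Then $w$ is feasible in (1) if and only if
$$\sum_{\kappa<k}c_\kappa\ge w.\tag{2}$$
Indeed, (1) forces $f_\kappa\le c_\kappa$; conversely, if (2) holds, then $f_\kappa=c_\kappa\,w/\sum_{\kappa'<k}c_{\kappa'}\le c_\kappa$ satisfies (1). As $\tau$ is rational, these $f_\kappa$ are rational. So for every $\ell\ge1$ and $k$ we can fix a rational solution of (1) for $w=w_\ell(k)$; call it $f_{\ell,k,\kappa}$. For $\ell=0$ put $f_{0,k,\kappa}=0$.

**Example.** For $\ell=1$ and $w\ge1$ we have $c_\kappa=\tau/w$, so (2) reads $k\tau\ge w^2$, and $w_1(k)=\lfloor\sqrt{\tau k}\rfloor$. For $\tau=1$ and $k=0,\dots,5$ the values of $w_1$ are $0,1,1,1,2,2$. For $\ell=2$ the numbers $1+w_1(\kappa)$, $\kappa=0,\dots,4$, are $1,2,2,2,3$. With $w=2$ the sums in (2) are $\frac32$ for $k=2$ and $\frac52$ for $k=3$. With $w=3$ they are $\frac53$ for $k=3$, $\frac73$ for $k=4$ and $\frac{10}3$ for $k=5$. With $w=4$ and $k=5$ the sum is $\frac52$, and with $w=4$, $k=4$ it is smaller still. So the values of $w_2$ for $k=0,\dots,5$ are $0,1,1,2,2,3$.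

**Monotonicity.** $w_{\ell-1}(k)\le w_\ell(k)$ for all $\ell\ge1$, $k\ge0$. For $\ell=1$ the left side is $0$. If $w_{\ell-1}\le w_\ell$ pointwise, then everything feasible for $w_\ell(k)$ is feasible for $w_{\ell+1}(k)$, so $w_\ell(k)\le w_{\ell+1}(k)$.

**What to expect.** Suppose $w_\ell$ stabilizes to a function $w$ as the level grows, and drop $\tau$. Adding the second conditions of (1) gives $w(k)^2=\sum_\kappa f_\kappa w(k)\le\sum_{\kappa<k}w(\kappa)$. The continuous equation $w(k)^2=\int_0^kw$ gives $2ww'=w$, so $w'=\frac12$ and $w(k)=\frac k2$. This is only a guide; the rigorous estimate is in Section 8.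

**Turning fractions into duty rosters.** We need each player on duty in the right number of segments, and exactly $w_\ell(k)$ players on duty in every segment. Let $S\ge1$ be a common denominator of all $f_{\ell,k,\kappa}$ with $0\le\ell\le r$ and $0\le\kappa<k\le m$; this is the number of segments of our network. For each $(\ell,k)$ we choose sets $\Sigma_{\ell,k,\kappa}\subseteq\{1,\dots,S\}$, $\kappa<k$, with
$$|\Sigma_{\ell,k,\kappa}|=S f_{\ell,k,\kappa},\qquad\text{every }\sigma\in\{1,\dots,S\}\text{ lies in exactly }w_\ell(k)\text{ of them.}$$
To do so, lay intervals of lengths $Sf_{\ell,k,0},Sf_{\ell,k,1},\dots$ one after another around the cycle $\mathbb Z/S$. Each has length at most $S$, so it meets each point at most once. Their total length is $S\,w_\ell(k)$, so together they go around exactly $w_\ell(k)$ times.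

**Example.** $w=2$, $k=3$, $f=(\frac12,\frac34,\frac34)$ satisfies (1) for $\ell=2$, $\tau=1$: the products $f_\kappa w$ are $1,\frac32,\frac32$, against bounds $1,2,2$. With $S=4$ the intervals are $\{1,2\}$, $\{3,4,1\}$, $\{2,3,4\}$, and each of $1,2,3,4$ lies in exactly two of them.

## 6. Strategies with a moving target

We now prescribe an action at every history of the network of Section 1. Players $1,\dots,m$ are called active. In a segment, a private arc means the lowest-numbered arc with number at least $1$ that is currently unused. It exists, because there are $n$ arcs with numbers $\ge1$ and at most $n-1$ predecessors.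

For a history $h$ before player $j$ define the following.

* The target $d(h)$ is the largest active $i<j$ whose action differed from the one prescribed to him, and $d(h)=0$ if there is none. For $d\ge1$, "$d$'s arc" in a segment is the arc that $d$ chose there. For the dummy $d=0$ it is arc $0$.
* If $j\le m$: the sabotage count $\nu(h)=(j-1)-\#\{\text{nonempty threat arcs}\}$ and the level $\ell(h)=\max(0,r-\nu(h))$. Since $j-1$ players fill at most $j-1$ arcs, $\nu(h)\ge0$.

**Prescription for an active player $j\le m$.** Threat stage: take the lowest-numbered empty threat arc; there is one, since $j-1<m$. Segments: let $d=d(h)$, $\ell=\ell(h)$, $k=m-d$, $\kappa=m-j$. In segment $\sigma$, if $\sigma\in\Sigma_{\ell,k,\kappa}$ and the current load of $d$'s arc is at most $w_\ell(k)$, join $d$'s arc. Otherwise take a private arc.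

**Prescription for a player $j$ with $m<j<n$.** Threat stage: take the lowest-numbered empty threat arc if there is one, otherwise the constant arc. Segments: take private arcs everywhere.

**Prescription for player $n$.** Threat stage: take the lowest-numbered empty threat arc if there is one. Otherwise, if the target $d\ge1$ is on a threat arc of load exactly $1$, join that arc. Otherwise take the constant arc. Segments: take private arcs everywhere.

Some comments. The definition is not circular: the prescription at a history uses only the prescriptions at shorter histories. We have $\kappa<k$, since $d<j$. The active players after a target $d$ are $d+1,\dots,m$, and their indices $\kappa=m-j$ run through $k-1,k-2,\dots,0$, so they use the whole roster $\Sigma_{\ell,k,0},\dots,\Sigma_{\ell,k,k-1}$. The load condition is there because the target's arc may already be crowded when he chooses it; without it the punishers' cost would not be under control.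

Call a player compliant if he plays as prescribed. Two observations will be used all the time.

**(O1)** When an active player moves, the sabotage count stays unchanged if he takes an empty threat arc, and increases by $1$ otherwise. At a history before an active player with target $d$, all players after $d$ have been compliant, so they took empty threat arcs, and $\nu$ and $\ell$ have been constant since $d$'s move. If $d=0$, then $\nu=0$ and $\ell=r$.

**(O2)** A compliant player never joins a nonempty threat arc, with one exception: player $n$ may join the target's arc.

## 7. Subgame perfection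

We take an arbitrary history, assume that all later players comply, and show that the prescribed action is optimal for the player who moves. Recall the absolute bounds: main cost at least $1$, threat-stage cost at least $\tau$.

**Step 1: player $n$.** We check that his punishment is really free. His private arcs stay his own, so his main cost is $1$, the minimum. If a threat arc is empty, he pays $\tau$, the minimum. If none is empty, every threat arc would have load at least $2$ after he joins it, so every option costs at least $2\tau$. He pays exactly $2\tau$, on a threat arc of load $1+1$ or on the constant arc. So he plays optimally.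

**Step 2: players $m<j<n$.** We check that the fillers are content. All later players are nonactive and use unused arcs in the segments, so $j$'s main cost is $1$. If $j$ takes an empty threat arc, the target, who moved earlier, is not on it. By (O2) nobody joins later, and $j$ pays $\tau$ there. The total $1+\tau$ is the absolute minimum. If no threat arc is empty, he takes the constant arc and pays $1+2\tau$, and every alternative costs at least that.

Now let $j\le m$ be active, with $d,\ell,k,\kappa$ as in his prescription, and write $w=w_\ell(k)$, $f=f_{\ell,k,\kappa}$.

**Step 3: what complying costs an active player.** We bound the price of doing duty from above. In the threat stage, $j$ takes an empty arc. The target $d<j$ is not on it, and the target remains $d$ for everybody after $j$. By (O2) nobody joins, and $j$ pays $\tau$.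

Consider a segment in which $j$ joins $d$'s arc. He found load at most $w$ there, so its load is at most $w+1$ after his move. The later active players have the same target $d$ and, by (O1), the same level $\ell$. So they have the same bound $w$, and they join $d$'s arc only while its load is at most $w$; otherwise they take unused arcs. Nonactive players take unused arcs. So the final load of $d$'s arc is at most $w+1$.

Consider a segment in which $j$ takes a private arc. It is not $d$'s arc: it was unused and has number at least $1$, whereas $d$'s arc is used if $d\ge1$ and is arc $0$ if $d=0$. Later compliant players take only $d$'s arc or unused arcs. So the final load of $j$'s arc is $1$.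

Let $N\le fS$ be the number of segments of the first kind. The main cost is at most $\frac{N(w+1)+(S-N)}S=1+\frac{Nw}S\le1+fw$. Hence
$$\text{cost of complying}\ \le\ \tau+1+fw.\tag{3}$$
If $\ell=0$, then $w=0$ and complying costs $\tau+1$, the absolute minimum, so it is optimal. From now on let $\ell\ge1$. Then $\nu:=\nu(h)=r-\ell\le r-1$.

**Step 4: what a deviation costs in the segments.** We show that the successors really crowd onto a deviator. Suppose $j$ deviates. Then $j$ is the target for all later players. After his move the sabotage count is $\nu'\in\{\nu,\nu+1\}$, so the level is $\ell'=\max(0,r-\nu')\in\{\ell,\ell-1\}$, and by (O1) it stays there for all later active players. These use the rosters $\Sigma_{\ell',m-j,\cdot}=\Sigma_{\ell',\kappa,\cdot}$. So in each segment $\sigma$ exactly $w_{\ell'}(\kappa)$ later active players $i$ are designated, that is, $\sigma\in\Sigma_{\ell',\kappa,m-i}$. If all of them join $j$'s arc, its final load is at least $1+w_{\ell'}(\kappa)$. If one of them does not, he found load greater than $w_{\ell'}(\kappa)$ there, and the final load is again at least $1+w_{\ell'}(\kappa)$. So $j$'s main cost is at least $1+w_{\ell'}(\kappa)\ge1+w_{\ell-1}(\kappa)$,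 by monotonicity.

**Step 5: what a deviation costs in the threat stage.** We show that the deviator pays at least $2\tau$ there. On the constant arc, or on a threat arc that was nonempty, this is clear. Suppose $j$ took an empty threat arc. Then $\nu'=\nu\le r-1$. By (O1) the later active players do not change the count, so after player $m$ has moved, exactly $m-\nu'$ threat arcs are nonempty and exactly $\nu'$ are empty. The $r-1\ge\nu'$ players $m+1,\dots,n-1$ fill all of them. So player $n$ finds no empty threat arc. By (O2), none of the players $j+1,\dots,n-1$ joined $j$'s arc, so the target $j$ is on a threat arc of load exactly $1$. Player $n$ joins it, and $j$ pays $2\tau$.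

**Step 6: comparison.** By Steps 4 and 5 every deviation costs at least $2\tau+1+w_{\ell-1}(\kappa)$. By (1), $fw\le\tau+w_{\ell-1}(\kappa)$, so by (3) complying costs at most $2\tau+1+w_{\ell-1}(\kappa)$. Hence complying is optimal, and the profile is an SPE.

**Step 7: the outcome.** We read off the cost of equilibrium play. All players comply, so the target is always $0$ and the level is always $r$. In every segment exactly $W:=w_r(m)$ active players are designated to join arc $0$. Nobody else uses arc $0$, so each of them finds load at most $W-1$ and joins. Thus arc $0$ of every segment ends with load $W$, and the social cost is at least $S\cdot W\cdot\frac WS=W^2$. Since $0<\mathrm{OPT}\le n(1+2\tau)$,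
$$SPoA(n)\ \ge\ \frac{w_r(m)^2}{n(1+2\tau)}.\tag{4}$$
More precisely, the right side bounds from below the sequential price of anarchy of this one game.

## 8. Solving the punishment recursion: $w_r(m)\approx n/2$

It remains to bound $w_r(m)$ from below. The heuristic $w\approx k/2$ suggests linear bounds $w_\ell(k)\gtrsim\lambda_\ell k$ with slopes approaching $\frac12$. Feeding slope $\lambda$ into (1) gives $w^2\approx\sum_{\kappa<k}\lambda\kappa\approx\frac\lambda2k^2$, hence new slope $\sqrt{\lambda/2}$. Rounding shifts the line to the right a little at each level. So define
$$\lambda_1=\sqrt{\tau/n},\quad\lambda_{\ell+1}=\sqrt{\lambda_\ell/2},\qquad K_1=0,\quad K_{\ell+1}=K_\ell+1+\frac1{\lambda_\ell}.$$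
From $2\lambda_1=(4\tau/n)^{1/2}$ and $2\lambda_{\ell+1}=\sqrt{2\lambda_\ell}$ we get
$$2\lambda_\ell=(4\tau/n)^{2^{-\ell}}\le1,\qquad\text{so}\quad\lambda_\ell\le\lambda_{\ell+1}\le\tfrac12,\tag{5}$$
because $n\ge4$ and $\tau\le1$.

**Lemma 3.** $w_\ell(k)\ge\lfloor\lambda_\ell(k-K_\ell)^+\rfloor$ for all $\ell\ge1$ and $0\le k\le n$.

**Proof, start of the induction.** For $\ell=1$ and $k=0$ there is nothing to show. For $k\ge1$ let $w=\lfloor\lambda_1k\rfloor$ and $f_\kappa=w/k$, which is at most $1$. Then $\sum_\kappa f_\kappa=w$ and $f_\kappa w=w^2/k\le\lambda_1^2k=\tau k/n\le\tau$. So $w$ is feasible in (1).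

**Proof, step from $\ell$ to $\ell+1$.** Put $G=K_\ell+\frac1{\lambda_\ell}$, so that $K_{\ell+1}=G+1$, and $g_\kappa=\lambda_\ell(\kappa-G)^+$. First, $g_\kappa\le w_\ell(\kappa)$: this is clear if $\kappa\le G$, and if $\kappa>G$, then by induction
$$w_\ell(\kappa)\ge\lfloor\lambda_\ell(\kappa-K_\ell)\rfloor>\lambda_\ell(\kappa-K_\ell)-1=\lambda_\ell(\kappa-G)=g_\kappa.$$
Let $v=\lambda_{\ell+1}(k-K_{\ell+1})^+$ and $w=\lfloor v\rfloor$. If $w=0$ there is nothing to prove. Otherwise $k>K_{\ell+1}$. The function $x\mapsto(x-G)^+$ is nondecreasing, so its value at $\kappa$ is at least its integral over $[\kappa-1,\kappa]$. As $G>0$ and $k-1-G=k-K_{\ell+1}>0$,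
$$\sum_{\kappa<k}g_\kappa\ \ge\ \int_{-1}^{k-1}\lambda_\ell(x-G)^+\,dx=\frac{\lambda_\ell}2(k-1-G)^2=\lambda_{\ell+1}^2(k-K_{\ell+1})^2=v^2.$$
Put $f_\kappa=w\,g_\kappa/\sum_{\kappa'<k}g_{\kappa'}$. We check (1) at level $\ell+1$:

* $\sum_\kappa f_\kappa=w$.
* $f_\kappa w\le g_\kappa w^2/v^2\le g_\kappa\le\tau+w_\ell(\kappa)$.
* $f_\kappa\le g_\kappa w/v^2\le g_\kappa/v\le1$, because $g_\kappa\le\lambda_\ell(k-1-G)=\lambda_\ell(k-K_{\ell+1})\le\lambda_{\ell+1}(k-K_{\ell+1})=v$ by (5).

So $w$ is feasible, and $w_{\ell+1}(k)\ge w$. $\square$

**Three levels already beat $\sqrt n$.** Take $\tau=1$ and $r=3$. Then $\lambda_3=\frac12(4/n)^{1/8}$ and $K_3=2+\frac1{\lambda_1}+\frac1{\lambda_2}=O(\sqrt n)$, so $w_3(n-3)$ is at least a constant times $n^{7/8}$ for large $n$, and (4) gives a ratio of at least a constant times $n^{3/4}$. To reach the constant $\frac14$ we let $r$ grow and $\tau$ shrink.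

**Proof of Theorem 1.** Let $n\ge4$, $\tau=1/\lceil n^{1/3}\rceil$, $r=\lceil\log_2n\rceil$ and $m=n-r$. Then $\tau\in(0,1]$ is rational, $r\ge2$ and $m\ge1$. Three estimates are needed.

The shift: $K_r=\sum_{\ell=1}^{r-1}\big(1+\frac1{\lambda_\ell}\big)$, and the $\lambda_\ell$ are nondecreasing, so with $n/\tau=n\lceil n^{1/3}\rceil\le2n^{4/3}$,
$$K_r\le(r-1)+\frac1{\lambda_1}+\frac{(r-2)^+}{\lambda_2}=(r-1)+\sqrt{n/\tau}+(r-2)^+\sqrt2\,(n/\tau)^{1/4}=O(\log n)+O(n^{2/3})+O(n^{1/3}\log n)=O(n^{2/3}).$$

The slope: $2^{-r}\le\frac1n$ and $4\tau/n\le1$, so by (5)
$$2\lambda_r=(4\tau/n)^{2^{-r}}\ge(4\tau/n)^{1/n}=e^{-\frac1n\ln\frac n{4\tau}}\ge1-\frac1n\ln\frac n{4\tau}=1-O\Big(\frac{\log n}n\Big).$$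

The crowd: by Lemma 3 with $k=m\le n$, and $\lambda_r\le\frac12$,
$$w_r(m)\ge\lambda_r(m-K_r)-1\ge\lambda_rn-\tfrac12(r+K_r)-1\ge\frac n2-O(n^{2/3}).$$

So there is an absolute constant $c$ with $w_r(m)\ge\frac n2-cn^{2/3}$. If $\frac n2<cn^{2/3}$, then $\frac n4-(c+\frac12)n^{2/3}<0$ and there is nothing to prove. Otherwise put $Q=\frac1n\big(\frac n2-cn^{2/3}\big)^2$. Then $\frac n4-cn^{2/3}\le Q\le\frac n4$. By (4), $\tau\le n^{-1/3}$ and $\frac1{1+x}\ge1-x$ for $x\ge0$, the ratio of our game is at least
$$\frac Q{1+2n^{-1/3}}\ge Q-2n^{-1/3}Q\ge\frac n4-\Big(c+\frac12\Big)n^{2/3}.$$
This is the bound for $n\ge4$. For $n\le3$ we have $SPoA(n)\ge1>\frac n4$. Hence $SPoA(n)/\sqrt n\to\infty$. $\blacksquare$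

## 9. Averaging deviations over the optimal paths

We turn to Theorem 2. Now the game is arbitrary. Fix an SPE of it, and an optimal profile $O=(O_1,\dots,O_n)$ with loads $o_e$. Scale the costs so that
$$\sum_eo_e(a_eo_e+b_e)=\mathrm{OPT}=n;$$
this is possible because $\mathrm{OPT}>0$, and it changes no ratio. The only information we use about the equilibrium is that no player gains by switching to one of the paths $O_1,\dots,O_n$. Since no particular $O_j$ need be good, we average over $j$.

For loads $x$ and a path $P$ put $c(P|x)=\sum_{e\in P}(a_ex_e+b_e)$, and let
$$M(x)=\frac1n\sum_jc(O_j|x)=\frac1n\sum_eo_e(a_ex_e+b_e),\qquad\alpha_j=\sum_{e\in O_j}a_e.$$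
So $M(x)$ is the average price of an optimal path under loads $x$. As $o_e\le o_e^2$,
$$\frac1n\sum_j\alpha_j=\frac1n\sum_eo_ea_e\le\frac1n\sum_ea_eo_e^2\le1.\tag{6}$$

Let $h$ be a history with loads $x(h)$, at which a player with $k$ successors moves, and let $u(h)$ be his cost when play follows the SPE from $h$ on. If instead he plays $O_j$ and everybody after him follows the SPE, let $y^j$ be the resulting loads of his $k$ successors, $T^j$ their total cost, and $D_j$ his own cost. Subgame perfection gives $u(h)\le D_j$ for every $j$, so $u(h)\le\frac1n\sum_jD_j$.

**Step (a): a crude bound, $u(h)\le n$.** All loads are at most $n$, so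
$$\frac1n\sum_jD_j\le\frac1n\sum_eo_e(a_en+b_e)\le\sum_eo_e(a_eo_e+b_e)=n.$$
In particular every SPE outcome has social cost at most $n\cdot n$, which is the trivial bound $SPoA(n)\le n$.

**Step (b): cheap players cause little congestion on optimal paths.** Suppose a set of players has loads $y$ and total final cost $T$. The final loads are at least $y$, so $\sum_ea_ey_e^2\le T$. By Cauchy–Schwarz,
$$\frac1n\sum_eo_ea_ey_e\le\frac1n\Big(\sum_ea_eo_e^2\Big)^{1/2}\Big(\sum_ea_ey_e^2\Big)^{1/2}\le\frac{\sqrt n\sqrt T}n=\sqrt{T/n}.$$

**Step (c): a bound on $u(h)$ by the cost of the successors.** Let $x=x(h)$. After the deviation to $O_j$ the final load of $e\in O_j$ is $x_e+1+y^j_e$, so by Cauchy–Schwarz and $\sum_ea_e(y^j_e)^2\le T^j$,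
$$D_j=c(O_j|x)+\alpha_j+\sum_{e\in O_j}a_ey^j_e\le c(O_j|x)+\alpha_j+\sqrt{\alpha_jT^j}.$$
Average over $j$. By Cauchy–Schwarz and (6), $\frac1n\sum_j\sqrt{\alpha_jT^j}\le\big(\frac1n\sum_j\alpha_j\big)^{1/2}\big(\frac1n\sum_jT^j\big)^{1/2}\le\big(\frac1n\sum_jT^j\big)^{1/2}$. Hence
$$u(h)\le M(x)+1+\Big(\frac1n\sum_jT^j\Big)^{1/2}\le M(x)+1+\sqrt{\max_jT^j}.\tag{7}$$

**What one application of (7) gives.** By (a), $T^j\le kn$, so $u(h)\le M(x(h))+1+\sqrt{kn}$. On the equilibrium path $M\le1+\sqrt n$ (shown in Section 10). Since $\sum_{k<n}\sqrt{kn}\le\frac23n^2$, summing over the players gives $C/n\le\frac23n+\sqrt n+2$. This is better than $n$, but not $\frac n4$. To improve it, use (7) again with a better bound for $T^j$: if a player with $i$ successors pays about $\gamma i$, then $T^j\approx\gamma k^2/2$, so (7) gives about $\sqrt{\gamma/2}\,k$. The fixed point is $\gamma=\frac12$, as in Section 8. Then the players pay about $\frac k2$ for $k=0,\dots,n-1$, in total about $\frac{n^2}4$. The point to be careful about is the term $M$: the successors move at other histories, reached after the deviation $O_j$, where $M$ is larger. The next step controls this.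

**Step (d): $M$ grows little after a deviation.** At every history $h'$ reached after $O_j$ is played at $h$ and the SPE is followed,
$$M(x(h'))\le M(x(h))+q_k,\qquad q_k:=1+\sqrt k.$$
The path $O_j$ adds $\frac1n\sum_{e\in O_j}o_ea_e\le\frac1n\sum_ea_eo_e^2\le1$. The successors who have moved have loads at most $y^j$, so by (b) they add at most $\frac1n\sum_eo_ea_ey^j_e\le\sqrt{T^j/n}$. Each successor follows the SPE, so by (a) $T^j\le kn$, and this is at most $\sqrt k$.

## 10. The recursion for the equilibrium cost, and the bound $\frac n4+O(\sqrt n\log n)$

Define $A_0=B_0=1$ and, for $k\ge1$,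
$$A_k=1+\frac1k\sum_{i<k}A_i,\qquad B_k=1+\frac1k\sum_{i<k}(A_iq_k+B_i).$$

**Lemma 4.** For every history $h$ with $k$ successors, $u(h)\le\frac k2+A_k\,M(x(h))+B_k$.

**Proof.** By induction on $k$. For $k=0$ there are no successors, all $T^j=0$, and (7) says $u(h)\le M(x(h))+1$. Let $k\ge1$ and $M=M(x(h))$. In the play after $O_j$, the successor who himself has $i<k$ successors pays at most $\frac i2+A_i(M+q_k)+B_i$, by the induction hypothesis and (d). Since $\sum_{i<k}\frac i2=\frac{k(k-1)}4\le\frac{k^2}4$,
$$T^j\le\frac{k^2}4+Z,\qquad Z=\sum_{i<k}\big(A_i(M+q_k)+B_i\big)\ge0.$$
As $\big(\frac k2+\frac Zk\big)^2\ge\frac{k^2}4+Z$, we have $\sqrt{k^2/4+Z}\le\frac k2+\frac Zk$. By (7),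
$$u(h)\le M+1+\frac k2+\frac Zk=\frac k2+\Big(1+\frac1k\sum_{i<k}A_i\Big)M+1+\frac1k\sum_{i<k}(A_iq_k+B_i)=\frac k2+A_kM+B_k.\qquad\square$$

**Step 1: solving the recursions.** We need the sizes of $A_k$ and $B_k$. Both have the form $X_0=g_0$, $X_k=g_k+\frac1k\sum_{i<k}X_i$ for $k\ge1$. Put $P_k=\sum_{i<k}X_i$. Then $P_1=g_0$, and $P_{k+1}=P_k+X_k=P_k\frac{k+1}k+g_k$, that is,
$$\frac{P_{k+1}}{k+1}=\frac{P_k}k+\frac{g_k}{k+1}.$$
So $\frac{P_k}k=\sum_{i<k}\frac{g_i}{i+1}$ and
$$X_k=g_k+\sum_{i<k}\frac{g_i}{i+1}.\tag{8}$$
For $A$ we have $g\equiv1$, so $A_k=1+H_k$, and consequently $\frac1k\sum_{i<k}A_i=A_k-1=H_k$. Therefore $B$ obeys the recursion with $g_k=1+q_kH_k=1+(1+\sqrt k)H_k$ (for $k=0$ this is $1$, as required), and by (8)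
$$B_k=1+(1+\sqrt k)H_k+\sum_{i<k}\frac{1+(1+\sqrt i)H_i}{i+1}.$$
This is nondecreasing in $k$. Bounding $H_i\le H_n$ in the sum and using $\sum_{i<n}\frac1{i+1}=H_n$ and $\sum_{i<n}\frac{\sqrt i}{i+1}\le\sum_{1\le i<n}\frac1{\sqrt i}\le2\sqrt n$,
$$B_n\le1+(1+\sqrt n)H_n+H_n+H_n(H_n+2\sqrt n)=O(\sqrt n\,\log n).$$

**Step 2: $M$ on the equilibrium path.** Lemma 4 is useful only where $M$ is small. Let $X$ be the loads of the SPE outcome and $C$ its social cost. By (a), $C\le n^2$. Every history $h$ on the equilibrium path has $x(h)\le X$, so by (b), applied to all players,
$$M(x(h))\le M(X)=\frac1n\sum_eo_eb_e+\frac1n\sum_eo_ea_eX_e\le1+\sqrt{C/n}\le1+\sqrt n.$$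

**Step 3: summation.** Each player's cost in the outcome is $u(h)$ at the history on the equilibrium path where he moves, and the numbers of successors are $k=n-1,\dots,0$. Add Lemma 4 over these histories and divide by $\mathrm{OPT}=n$:
$$\frac C{\mathrm{OPT}}=\frac Cn\le\frac1n\sum_{k=0}^{n-1}\Big(\frac k2+(1+H_k)(1+\sqrt n)+B_k\Big)\le\frac{n-1}4+(1+H_n)(1+\sqrt n)+B_n=\frac n4+O(\sqrt n\,\log n).$$
The game and the SPE were arbitrary, so Theorem 2 is proved. $\blacksquare$

**Proof of the Corollary.** By Theorems 1 and 2,
$$\frac14-O(n^{-1/3})\le\frac{SPoA(n)}n\le\frac14+O\Big(\frac{\log n}{\sqrt n}\Big),$$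
and both sides tend to $\frac14$. $\blacksquare$
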